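\title{Periodic patterns in the fixed points of one-dimensional decreasing sandpiles}

\begin{abstract}
In a one-dimensional decreasing sandpile a column fires by sending $r_j$ grains to the column $j$ steps to its right, where $r_1\ge\dots\ge r_p\ge1$. Starting from $N$ grains on one column, the pile reaches a unique stable configuration. We prove the conjecture that the second differences of the numbers of firings form a word $w_1w_2^aw_3w_4^bw_50^\omega$ with $|w_1|=O(\log N)$ and $|w_2|,\dots,|w_5|=O(1)$. Moreover, $w_4$ can be taken to be one explicit word depending only on the rule, and the least possible length of $w_1$ is determined up to $O(1)$. The proof combines a least action principle with a potential on a finite graph.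
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The model}

Fix integers $p\ge1$ and $r_1\ge r_2\ge\dots\ge r_p\ge1$. The tuple $\mathcal R=(r_1,\dots,r_p)$ is a \emph{decreasing transition rule}. We put
\[
r=\sum_{j=1}^pr_j,\qquad r_{p+1}=0,\qquad R_k=\sum_{j\ge k}r_j,\qquad \Lambda=r+r_1-1,
\]
so that $R_1=r$, $R_{p+1}=0$ and $r\le\Lambda\le 2r-1$. Throughout, ``constant'' and $O(\cdot)$ refer to constants that depend only on $\mathcal R$.

A \emph{configuration} is a non-increasing sequence $h=(h_0,h_1,\dots)$ of non-negative integers that is ultimately $0$; here $h_i$ is the number of grains on column $i$, and $\Delta h_i=h_i-h_{i+1}$ is the \emph{slope} at $i$. \emph{Firing} column $i$ moves $r_j$ grains from column $i$ to column $i+j$ for each $1\le j\le p$, and it is \emph{allowed} if the result is again non-increasing. A firing at $i$ raises $\Delta h_{i-1}$ by $r$, lowers $\Delta h_i$ by $r+r_1$, and raises $\Delta h_{i+j}$ by $r_j-r_{j+1}\ge0$ for $1\le j\le p$. Hence it is allowed exactly when $\Delta h_i\ge r+r_1$, and a configuration is \emph{stable}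 (no firing is allowed) exactly when all slopes are at most $\Lambda$.

Start from $N$ grains on column $0$. The configurations reachable by allowed firings form a graded lattice, which contains a unique stable configuration $\pi(N)$, the \emph{fixed point}. We use only the existence and uniqueness of $\pi(N)$ and the fact that the number $s_i$ of firings at column $i$ on the way to $\pi(N)$ does not depend on the order of firings; both are proved in Corollary~\ref{cor:unique}. The sequence $s=(s_i)_{i\ge0}$ is the \emph{shot sequence} of $\pi(N)$. It is extended to negative indices by the \emph{conventions}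
\[
s_{-p}=N/r_p,\qquad s_{-j}=0\quad(1\le j<p).
\]
For any real sequence $(s_n)_{n\ge-p}$ we write
\[
S_n=s_{n+1}-s_n,\qquad x_n=\Delta^2s_n=s_n-2s_{n+1}+s_{n+2}=S_{n+1}-S_n ,
\]
and for $i\ge0$
\begin{equation}\label{eq:H}
H_i(s)=rs_{i+1}-(r+r_1)s_i+\sum_{j=1}^p(r_j-r_{j+1})s_{i-j}
=rS_i-\sum_{j=1}^pr_jS_{i-j}=\sum_{k=1}^pR_kx_{i-k}.
\end{equation}
The second equality follows by expanding $S_n=s_{n+1}-s_n$, the third by expanding $x_n=S_{n+1}-S_n$ and using $R_k-R_{k+1}=r_k$. If $s$ counts the firings of any allowed firing sequence and $h$ is the configuration reached, then adding up the effects of the firings on the slopes gives $\Delta h_i=H_i(s)$ for all $i\ge0$. The conventions serve exactly this purpose: $s_{-p}$ occurs only in $H_0$, where the term $r_ps_{-p}=N$ is the initial slope.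

\subsection{The question}

For the shot sequence of $\pi(N)$, we read $\Delta^2s=x_{-p}x_{-p+1}x_{-p+2}\cdots$ as an infinite word, which ends in $0^\omega=000\cdots$. By \eqref{eq:H} each slope of $\pi(N)$ is a fixed function of $p$ consecutive letters, so a periodic stretch of $\Delta^2s$ is a periodic stretch of slopes. The word is long: the slopes are at most $\Lambda$, so $h_i\ge h_0-\Lambda i$ and $N\ge\int_0^{h_0/\Lambda}(h_0-\Lambda t)\,dt=h_0^2/(2\Lambda)$, that is,
\begin{equation}\label{eq:height}
h_0\le\sqrt{2\Lambda N},
\end{equation}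
and $\pi(N)$ occupies at least $N/h_0\ge\sqrt{N/(2\Lambda)}$ columns.

\begin{example}\label{ex:nine}
Let $\mathcal R=(1,1)$, so $\Lambda=2$, and $N=9$. Firing the columns $0,0,0,2$ gives
\[
(9)\to(7,1,1)\to(5,2,2)\to(3,3,3)\to(3,3,1,1,1),
\]
which is stable. Thus $(s_{-2},s_{-1},s_0,s_1,s_2)=(9,0,3,0,1)$ and $\Delta^2s=12,-6,4,-2,1,0,0,\dots$. For this rule \eqref{eq:H} reads $2x_{i-1}+x_{i-2}=\Delta h_i\in\{0,1,2\}$, so for every $N$ we have $x_{i-1}=-x_{i-2}/2+O(1)$, starting from $x_{-2}=N+s_0\ge N$. The first $\log_2N-O(1)$ letters therefore decrease geometrically in absolute value and show no periodicity; after them the letters are bounded.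
\end{example}

So a prefix of logarithmic length must be discarded. For $p=1$ the rest of the word is $1^a0^\omega$ or $1^a01^b0^\omega$ (Example~\ref{ex:p1}), so one defect between two periodic parts must be permitted. The following conjecture from \cite{source} says that nothing worse happens. Here $|w|$ is the length of a word $w$, and $w^a$ is the concatenation of $a$ copies of $w$.

\medskip\noindent\textbf{Conjecture.} \emph{Let $\mathcal R$ be a decreasing transition rule. For every integer $N\ge0$ there are words $w_1,\dots,w_5$ and integers $a,b\ge0$, all of which may depend on $N$, such that the shot sequence of $\pi(N)$ satisfies}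
\begin{equation}\label{eq:factor}
\Delta^2s=w_1\,w_2^{\,a}\,w_3\,w_4^{\,b}\,w_5\,0^\omega ,
\end{equation}
\emph{with $|w_1|=O(\log N)$ and $|w_2|,|w_3|,|w_4|,|w_5|=O(1)$ as $N\to\infty$.}

\subsection{Results}

\begin{theorem}\label{thm:main}
The Conjecture holds for every decreasing transition rule.
\end{theorem}

The proof gives more, and to state it we need two quantities attached to $\mathcal R$. The first is the mean letter of the periodic parts. For $\theta>0$ let
\[
f(\theta)=\sum_{j=1}^pr_j\lceil j\theta\rceil .
\]
This is the largest value of $rS_i-\sum_jr_jS_{i-j}$ along the discretized line $S_n=\lfloor\theta n\rfloor$, because $\lfloor\theta n\rfloor-\lfloor\theta(n-j)\rfloor\le\lceil j\theta\rceil$ with equality at $n=0$. The function $f$ is non-decreasing, integer-valued and left-continuous; $f=r\le\Lambda$ on $(0,1/p]$, and $f\ge2r>\Lambda$ on $(1,\infty)$. Hence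
\[
\mu=\max\{\theta>0:\ f(\theta)\le\Lambda\}\in[1/p,1]
\]
exists: it is the slope of the steepest discretized line that respects the bound $\Lambda$. Since $f(\mu)\le\Lambda<f(\mu^+)$, where $f(\mu^+)$ is the limit from the right, $f$ jumps at $\mu$, so $j\mu\in\mathbb Z$ for some $j\le p$. Thus $\mu=P/Q$ in lowest terms with $Q\le p$. Let $\chi$ be one period of the differences of this line:
\[
\chi=\chi_0\chi_1\cdots\chi_{Q-1},\qquad \chi_n=\lfloor(n+1)\mu\rfloor-\lfloor n\mu\rfloor .
\]
The second quantity is the length of the transient. For $p\ge2$ let $\varrho$ be the largest modulus of a root of the polynomial $\sum_{k=1}^pR_kz^{p-k}$, let $d$ be the largest multiplicity of a root of modulus $\varrho$, and put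
\[
L_N=\frac{\log N+(d-1)\log\log N}{\log(1/\varrho)}\qquad(N\ge3).
\]
We show in Section~\ref{sec:bounds} that $0<\varrho<1$.

\begin{theorem}\label{thm:refined}
\textup{(a)} In \eqref{eq:factor} one can moreover take $w_4=\chi$ for every $N$ (with $b=0$ allowed), the words $w_2,\dots,w_5$ in a finite set of integer words depending only on $\mathcal R$, and $w_2$ a word whose letters have mean exactly $\mu$.

\textup{(b)} One can at the same time take $|w_1|\le L_N+O(1)$ for $N\ge3$ if $p\ge2$, and $|w_1|=O(1)$ if $p=1$. For $p\ge2$ this is optimal: for each $C$ there are $C'$ and $N_0$ such that for $N\ge N_0$ every factorization \eqref{eq:factor} with $|w_2|,\dots,|w_5|\le C$ has $|w_1|\ge L_N-C'$.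
\end{theorem}

\begin{example}
For $p=2$ the polynomial $R_1z+R_2$ has the single root $-r_2/(r_1+r_2)$, so $\varrho=r_2/(r_1+r_2)$, $d=1$, and the optimal length of $w_1$ is $\log N/\log(1+r_1/r_2)+O(1)$. If $r_1=\dots=r_p$, then $f((1/p)^+)\ge r+r_1>\Lambda$, so $\mu=1/p$ and $\chi=0^{p-1}1$; along $\chi^b$ the slopes repeat the pattern $pr_1,(p-1)r_1,\dots,r_1$. For $\mathcal R=(3,1,1)$ we have $\Lambda=7$, $f(2/3)=7$ and $f((2/3)^+)=8$, so $\mu=2/3$ and $\chi=011$.
\end{example}

The proof never follows the dynamics. The shot sequence is the least non-negative integer solution of the inequalities $H_i\le\Lambda$, and each regularity of $\Delta^2s$ is obtained by showing that its failure would produce a solution that is smaller somewhere. Section~\ref{sec:least} proves this principle, settles the case $p=1$ by hand, and explains how the remaining sections extend that argument.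

\section{Least action and the case $p=1$}\label{sec:least}

A sequence $s'=(s'_n)_{n\ge-p}$ is \emph{stable} if $s'_n\in\mathbb Z$ for $n\ge0$, the conventions hold at negative indices, and $H_i(s')\le\Lambda$ for all $i\ge0$. A stable sequence need not be non-negative, need not be ultimately zero, and no lower bound on $H_i(s')$ is required. This freedom is used in every construction below.

\begin{lemma}[Least action]\label{lem:least}
Let $s'\ge0$ be stable. Then the firing counts $u$ of every allowed firing sequence from $(N,0,0,\dots)$ satisfy $u_i\le s'_i$ for all $i\ge0$.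
\end{lemma}

\begin{proof}
Initially all counts are $0\le s'$. Suppose that some firing makes a count exceed $s'$, and consider the first such firing, say at column $i$. Just before it the counts $u$ satisfy $u\le s'$ and $u_i=s'_i$. In the first expression of \eqref{eq:H} all coefficients except that of $s_i$ are non-negative, so the current slope is $\Delta h_i=H_i(u)\le H_i(s')\le\Lambda<r+r_1$. The firing is not allowed, a contradiction.
\end{proof}

The hypothesis $r_j\ge r_{j+1}$ enters through the sign of the coefficients. Without it a firing could lower a slope further to the right, and $H_i$ would not be monotone in the counts of the other columns.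

\begin{corollary}\label{cor:unique}
Every maximal allowed firing sequence from $(N,0,0,\dots)$ is finite, and all of them have the same counts $s$ and end in the same stable configuration. Every stable $s'\ge0$ satisfies $s'\ge s$.
\end{corollary}

\begin{proof}
There are finitely many configurations with $N$ grains and each firing increases $\sum_iih_i$, so the sequences are finite. The counts of a maximal sequence form a non-negative stable sequence, so by Lemma~\ref{lem:least} the counts of two maximal sequences bound each other. The counts determine the slopes, hence the configuration.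
\end{proof}

From now on, unless said otherwise, $s,S,x,h$ belong to $\pi(N)$; thus $0\le\Delta h_i\le\Lambda$.

\begin{example}[The case $p=1$]\label{ex:p1}
Let $p=1$, $r=r_1$ and $N\ge2r$, and let $m$ be the last fired column. Here $H_i=rx_{i-1}$ and $\Lambda=2r-1$, so $x_n\in\{0,1\}$ for $n\ge0$. Further $x_n=0$ for $n>m$ and $x_m=s_m\ge1$, so $x_m=1$. A column $n+1$ receives grains only from column $n$, so $s_n\ge1$ for $0\le n\le m$. We claim that at most one of $x_0,\dots,x_{m-1}$ is $0$, so that $\Delta^2s$ is $x_{-1}1^a0^\omega$ or $x_{-1}1^a01^b0^\omega$. Suppose $x_i=x_j=0$ with $0\le i<j<m$. Let $s'_n=s_n-1$ for $i+1\le n\le j+1$ and $s'_n=s_n$ otherwise. Then $s'\ge0$, and its second differences are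
\[
x'_{i-1}=x_{i-1}-1,\qquad x'_i=1,\qquad x'_j=1,\qquad x'_{j+1}=x_{j+1}-1,
\]
and $x'_n=x_n$ otherwise. So $s'$ is stable, which contradicts Corollary~\ref{cor:unique}. Both forms occur with $r=1$: firing the column $0$ once gives $\pi(2)=(1,1)$ with word $0\cdot1\cdot0^\omega$, and firing the columns $0,0,0,0,1,1,0,2,1$ gives $\pi(8)=(3,2,2,1)$ with word $1\cdot0\cdot11\cdot0^\omega$.
\end{example}

When the two zeros are isolated, the modification moves the first zero one step to the left ($10\to01$), which lowers $s$ by $1$ on its entire right, and moves the second zero one step to the right ($01\to10$), which raises $s$ back. One defect can only lower or raise everything on its right, and lowering alone makes $s$ negative beyond column $m$; two defects allow lowering on a bounded interval. This is the reason for two periodic parts.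

For general $p$ four things must be supplied. First, the letters have to be bounded and $s$ has to be large enough to be lowered; both fail near the left end (in Example~\ref{ex:nine}, $s_1=0$ although $s_2=1$) and are established elsewhere in Section~\ref{sec:bounds}. Second, we need a notion of defect: Sections~\ref{sec:greedy} and~\ref{sec:graph} attach a cost $\ge0$ to each window of $p$ letters, equal to $1-x$ when $p=1$. Third, a defect can be moved only between periodic surroundings, by a whole period at a time (Section~\ref{sec:exchange}). Fourth, such surroundings must exist: Section~\ref{sec:defects} shows that defects cannot cluster and that long defect-free stretches contain long periodic runs. Section~\ref{sec:proof} assembles the factorization, and Section~\ref{sec:optimal} proves the lower bound on $|w_1|$.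

It is convenient to work with $S$. Let $s'$ be integer-valued at indices $\ge0$ and obey the conventions. For $i\ge1$ all $S'_n$ that occur in $H_i(s')$ are integers, so $H_i(s')\le\Lambda$ is equivalent to
\begin{equation}\label{eq:F}
S'_i\le F(S'_{i-1},\dots,S'_{i-p}),\qquad F(X_1,\dots,X_p)=\Big\lfloor\frac{\Lambda+\sum_jr_jX_j}{r}\Big\rfloor .
\end{equation}
The function $F$ is non-decreasing in each variable, and adding an integer to all variables adds the same integer to $F$. All sequences $s'$ constructed below agree with $s$ at indices $\le1$, so $H_0(s')=H_0(s)$ and their stability is equivalent to \eqref{eq:F} for all $i\ge1$.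

\section{Bounded letters and large counts}\label{sec:bounds}

By \eqref{eq:H} the letters solve a linear recurrence whose right side $\Delta h_i$ is bounded. We show that the recurrence is contracting. Let $R(z)=\sum_{k=1}^pR_kz^{k-1}$, so that $(1-z)R(z)=r-\sum_jr_jz^j$. If $|z|\le1$ and $R(z)=0$, then $\sum_jr_jz^j=\sum_jr_j$; comparing real parts and using $r_1>0$ gives $z=1$, whereas $R(1)>0$. So $R$ has no zero in the closed unit disk, and
\[
\frac1{R(z)}=\sum_{i\ge0}\alpha_iz^i,\qquad\sum_{i\ge0}|\alpha_i|<\infty .
\]
If $p=1$, then $\alpha_i=0$ for $i\ge1$. Let $p\ge2$. Then $R(z)=r\prod_\zeta(1-\zeta z)^{m_\zeta}$, where $\zeta$ runs over the distinct roots of $z^{p-1}R(1/z)=\sum_kR_kz^{p-k}$ and $m_\zeta$ is the multiplicity. These roots are nonzero since $R_p=r_p\ne0$, and have modulus $<1$; thus $0<\varrho<1$. In the partial fraction expansion $1/R(z)=\sum_\zeta\sum_{j=1}^{m_\zeta}A_{\zeta,j}(1-\zeta z)^{-j}$ the coefficients $A_{\zeta,m_\zeta}$ are nonzero, and the coefficient of $z^i$ in $(1-\zeta z)^{-j}$ is $\binom{i+j-1}{j-1}\zeta^i$. Hence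
\begin{equation}\label{eq:alpha}
\alpha_i=\sum_\zeta q_\zeta(i)\zeta^i\quad(i\ge0),\qquad\deg q_\zeta=m_\zeta-1,\qquad|\alpha_i|\le C_\alpha\,i^{d-1}\varrho^i\quad(i\ge1)
\end{equation}
for polynomials $q_\zeta$ and a constant $C_\alpha$.

Let $s(z)=\sum_{i\ge0}s_iz^i$ and $h(z)=\sum_{i\ge0}h_iz^i$. Counting grains column by column gives $h(z)=N-\big(r-\sum_jr_jz^j\big)s(z)=N-(1-z)R(z)s(z)$. Since $(1-z)h(z)=h_0-\sum_{j\ge0}\Delta h_jz^{j+1}$,
\[
(1-z)^2s(z)=\frac{(N-h_0)-Nz+\sum_{j\ge0}\Delta h_jz^{j+1}}{R(z)} .
\]
For $i\ge0$ the coefficient of $z^{i+2}$ on the left is $x_i$, so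
\begin{equation}\label{eq:x}
x_i=(N-h_0)\alpha_{i+2}-N\alpha_{i+1}+\sum_{j=0}^{i+1}\Delta h_j\,\alpha_{i+1-j},
\end{equation}
and the last sum is at most $C_0=\Lambda\sum_i|\alpha_i|$ in absolute value. Put $B=\lceil C_0\rceil+1$.

\begin{lemma}\label{lem:letters}
For $N\ge3$ there is an integer $\nu_N\ge0$, equal to $0$ if $p=1$ and to $L_N+O(1)$ if $p\ge2$, such that $x_i\in\{-B,\dots,B\}$ for all $i\ge\nu_N$.
\end{lemma}

\begin{proof}
By \eqref{eq:x}, $|x_i|\le N(|\alpha_{i+1}|+|\alpha_{i+2}|)+C_0$. For $p=1$ the first term vanishes. Let $p\ge2$. By the definition of $L_N$ we have $N\varrho^{L_N}=(\log N)^{-(d-1)}$, so for all real $t$ with $L_N+t>0$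
\begin{equation}\label{eq:LN}
N(L_N+t)^{d-1}\varrho^{L_N+t}=\Big(\frac{L_N+t}{\log N}\Big)^{d-1}\varrho^t .
\end{equation}
For $t\ge0$ the right side is at most $(C'+t)^{d-1}\varrho^t$ with a constant $C'$, because $L_N=O(\log N)$ and $\log N\ge1$. Choose a constant $t_0\ge0$ with $2C_\alpha(C'+t)^{d-1}\varrho^t\le1$ for $t\ge t_0$ and put $\nu_N=\lceil L_N+t_0\rceil$. Then $N(|\alpha_{i+1}|+|\alpha_{i+2}|)\le1$ for $i\ge\nu_N$.
\end{proof}

Until the end of Section~\ref{sec:defects} we assume $N\ge\max(3,r+r_1)$. Then column $0$ fires; let $m$ be the last fired column, so $s_i=x_i=0$ for $i>m$. Put $n_0=\nu_N+2p$.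

\begin{lemma}\label{lem:deep}
For every constant $Y\ge0$ there is an integer constant $K(Y)\ge0$ such that $s_n\ge Y$ whenever $n_0\le n\le m-K(Y)$.
\end{lemma}

\begin{proof}
Column $m+p$ has never fired and has received grains only from column $m$, so $h_{m+p}=r_ps_m\ge1$ and $h_i\ge1$ for $i\le m+p$. A firing at column $n+1-k$ sends $R_k$ grains across the gap between columns $n$ and $n+1$, so
\[
\sum_{k=1}^pR_ks_{n+1-k}=\sum_{i>n}h_i\ge m-n .
\]
Let $K(Y)=\lceil(Y+p(Y+pB))\sum_kR_k\rceil$, and suppose $n\ge n_0$, $m-n\ge K(Y)$ and $s_n<Y$. Then $s_{n-k}\ge Y+p(Y+pB)$ for some $0\le k\le p-1$, and $k\ne0$ since $s_n<Y$. Thus $-\sum_{j=1}^kS_{n-j}=s_{n-k}-s_n>p(Y+pB)$, so $S_{n-j}\le-(Y+pB)$ for some $1\le j\le k$. The letters $x_{n-j},\dots,x_{n-1}$ have indices $\ge\nu_N$, so $S_n=S_{n-j}+\sum_{i=n-j}^{n-1}x_i\le-Y$ and $s_{n+1}=s_n+S_n<0$, a contradiction.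
\end{proof}

\section{Greedy orbits}\label{sec:greedy}

The inequality \eqref{eq:F} bounds how fast $S$ can grow, and a defect should be a place where $S$ falls behind the fastest possible growth. So we study the case of equality. An integer sequence $G$ is \emph{greedy at $n$} if $G_n=F(G_{n-1},\dots,G_{n-p})$, and it is a \emph{greedy orbit} if this holds for all $n\in\mathbb Z$. Translates of a greedy orbit, and sums of a greedy orbit and an integer, are greedy orbits. Since $F$ is monotone, induction on $n$ gives the following \emph{comparison principle}: if $S'$ satisfies \eqref{eq:F} and $G$ is greedy at all times in $(\tau,\tau']$, and $S'\le G$ on the window $[\tau-p+1,\tau]$, then $S'\le G$ on $(\tau,\tau']$.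

\begin{lemma}\label{lem:line}
The sequence $T_n=\lfloor\mu n\rfloor$, $n\in\mathbb Z$, is a greedy orbit.
\end{lemma}

\begin{proof}
Write $\mu n=T_n+\vartheta$ with $\vartheta\in\{0,\frac1Q,\dots,\frac{Q-1}Q\}$. Then $T_{n-j}=\lfloor T_n+\vartheta-j\mu\rfloor=T_n-\lceil j\mu-\vartheta\rceil$. Hence $\sum_jr_j(T_n-T_{n-j})\le f(\mu)\le\Lambda$, that is, $T_n\le F(T_{n-1},\dots,T_{n-p})$. Also $T_n+1-T_{n-j}=\lceil j\mu+1-\vartheta\rceil\ge\lceil j\mu+\frac1Q\rceil=\lfloor j\mu\rfloor+1$, the last step because $j\mu\in\frac1Q\mathbb Z$. As $\lfloor j\mu\rfloor+1$ is the limit of $\lceil j\theta\rceil$ for $\theta\downarrow\mu$, we get $\sum_jr_j(T_n+1-T_{n-j})\ge f(\mu^+)>\Lambda$, that is, $T_n+1>F(T_{n-1},\dots,T_{n-p})$.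
\end{proof}

By comparison, every greedy sequence grows at rate $\mu$, with an error controlled by its initial window. Put $\Phi=p(B+1)$.

\begin{lemma}\label{lem:rate}
Let $G$ be greedy at all $n>\tau$, and let the consecutive differences of $G$ on the window $[\tau-p+1,\tau]$ lie in $[-B,B]$. Then $|G_n-G_\tau-\mu(n-\tau)|\le\Phi$ for all $n\ge\tau$.
\end{lemma}

\begin{proof}
Let $T^*_n=G_\tau+\lfloor\mu(n-\tau)\rfloor$, a greedy orbit. On the window, $|G_n-G_\tau|\le(p-1)B$ and $\lfloor\mu(n-\tau)\rfloor\in[-(p-1),0]$ since $\mu\le1$; so $|G_n-T^*_n|\le(p-1)(B+1)$ there. Comparing $G$ with $T^*\pm(p-1)(B+1)$ extends this bound to all $n\ge\tau$, and $(p-1)(B+1)+1\le\Phi$.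
\end{proof}

The next lemma identifies the periodic greedy orbits. It is needed only for the statement $w_4=\chi$, and it is the second place where the monotonicity of the rule is used.

\begin{lemma}\label{lem:rigid}
Let $G$ be a greedy orbit and $\ell\ge1$ an integer with $G_{n+\ell}=G_n+\mu\ell$ for all $n$. Then there is $n_*$ such that $G_{n_*+t}=G_{n_*}+\lfloor\mu t\rfloor$ for all $t\in\mathbb Z$.
\end{lemma}

\begin{proof}
We first show that $G_{n+t}-G_n\ge\lfloor\mu t\rfloor$ for all $n,t\in\mathbb Z$. Fix $t$ and let $y_n=G_{n+t}-G_n-\lfloor\mu t\rfloor$. Since $G_n-\mu n$ is $\ell$-periodic, $y$ is $\ell$-periodic with mean $\mu t-\lfloor\mu t\rfloor\ge0$. If $\sum_jr_jy_{n-j}\ge0$, then $\Lambda+\sum_jr_jG_{n+t-j}\ge\Lambda+\sum_jr_jG_{n-j}+r\lfloor\mu t\rfloor$, so $G_{n+t}\ge G_n+\lfloor\mu t\rfloor$ and $y_n\ge0$. Let $\Pi$ satisfy $\Pi_n-\Pi_{n-1}=y_n$. Writing $r_j=\sum_{k\ge j}(r_k-r_{k+1})$ gives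
\[
\sum_{j=1}^pr_jy_{n-j}=\sum_{k=1}^p(r_k-r_{k+1})(y_{n-1}+\dots+y_{n-k})=\sum_{k=1}^p(r_k-r_{k+1})(\Pi_{n-1}-\Pi_{n-1-k}).
\]
Call $n$ a \emph{record} if $\Pi_n\ge\Pi_k$ for all $k\le n$. As $r_k-r_{k+1}\ge0$, the display shows that $y_{n+1}\ge0$ if $n$ is a record; then $\Pi_{n+1}\ge\Pi_n$ and $n+1$ is a record too. A record exists: $\Pi_{k+\ell}\ge\Pi_k$ because the mean of $y$ is $\ge0$, so any $n$ maximizing $\Pi$ on $[1,\ell]$ is one. Hence $y\ge0$ to the right of $n$, and everywhere by periodicity.

Now choose $n_*$ maximizing the periodic sequence $G_n-\mu n$. Then the integer $G_{n_*+t}-G_{n_*}$ is at most $\mu t$, hence at most $\lfloor\mu t\rfloor$, for all $t\in\mathbb Z$.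
\end{proof}

\section{A finite graph with costs}\label{sec:graph}

Beyond $\nu_N$ the word $\Delta^2s$ uses a finite alphabet and stability is a condition on windows of $p$ letters, so the word is a path in a finite graph.

\subsection{The graph}
For a word of length $p$ put $H(\xi_p\xi_{p-1}\cdots\xi_1)=\sum_kR_k\xi_k$. The vertices of the directed graph $\mathcal G$ are the $V=(2B+1)^{p-1}$ words of length $p-1$ over $\{-B,\dots,B\}$. For a vertex $\sigma$ and a letter $\xi\in\{-B,\dots,B\}$ with $H(\sigma\xi)\le\Lambda$ there is an edge labeled $\xi$ from $\sigma$ to the suffix of length $p-1$ of $\sigma\xi$. An edge is determined by its start vertex and its label, so a path is determined by its start vertex and its word; we denote a path by its word when the start vertex is understood. The edge is \emph{tight} if $H(\sigma\xi)>\Lambda-r$ and \emph{slack} otherwise.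

Let $s'$ be a stable sequence and $n_0\le t\le t'$. If the letters $x'_{t-p+1},\dots,x'_{t'-1}$ lie in $[-B,B]$, then the words $\sigma'_n=x'_{n-p+1}\cdots x'_{n-1}$ are vertices for $t\le n\le t'$, and $x'_n$ labels an edge $\sigma'_n\to\sigma'_{n+1}$, the \emph{edge at time $n$}, because $H(\sigma'_nx'_n)=H_{n+1}(s')\le\Lambda$. We say that $s'$ \emph{follows a path on $[t,t')$}. Since $H_{n+1}(s')=rS'_{n+1}-\sum_jr_jS'_{n+1-j}$, the edge at time $n$ is slack exactly when $S'_{n+1}+1\le F(S'_n,\dots,S'_{n-p+1})$, and tight exactly when $S'$ is greedy at $n+1$. The shot sequence $s$ follows a path on $[n_0,\infty)$, with vertices $\sigma_n$.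

\begin{lemma}[Replacement]\label{lem:replace}
Let the stable sequence $s'$ follow a path on $[t,t')$. Replace its letters at the times in $[t,t')$ by the word of another path of the same length with the same endpoints, and let $s''$ be the sequence with these second differences and $s''_n=s'_n$ for $n\le t+1$. Then $s''$ is stable, and the windows of $p$ letters that end at times $\ge t'$ are unchanged.
\end{lemma}

\begin{proof}
Windows ending before $t$ are unchanged. Windows ending in $[t,t')$ are edges of the new path. Windows ending at times $\ge t'$ involve only the letters of the vertex at time $t'$ and later letters.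
\end{proof}

\subsection{Costs}
The quantity $\xi-\mu$ measures the gain of an edge over the rate $\mu$, but it has both signs even along $\chi$. A potential on the vertices corrects it to a quantity of one sign. Define
\[
\phi(\sigma)=\max\sum(\xi-\mu),
\]
where the maximum is over all paths ending at $\sigma$, the empty path included, and the sum is over the labels of the path. We claim that $0\le\phi\le\Phi$. Given a path of length $L$, choose integers $S'_{-p+1},\dots,S'_L$ whose consecutive differences are the letters of the start vertex followed by the labels. They satisfy \eqref{eq:F} at the times $1,\dots,L$, so by comparison with the greedy continuation of the window $[-p+1,0]$ and Lemma~\ref{lem:rate}, $\sum(\xi-\mu)=S'_L-S'_0-\mu L\le\Phi$. The sums lie in $\frac1Q\mathbb Z$, so the maximum is attained. The \emph{cost} of an edge $\sigma\to\sigma'$ labeled $\xi$ is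
\[
\kappa=\phi(\sigma')-\phi(\sigma)+\mu-\xi .
\]
It is $\ge0$, because an optimal path to $\sigma$ followed by the edge is a path to $\sigma'$. It lies in $\frac1Q\mathbb Z$ and is at most $\kappa_{\max}=\Phi+B+1$. An edge is \emph{costly} if $\kappa>0$, and then $\kappa\ge1/Q$. For $p=1$ there is one vertex, $\mu=1$, the labels are the integers in $[-B,1]$, $\phi=0$ and $\kappa=1-\xi$: the costly edges on the path of $s$ are the zeros of Example~\ref{ex:p1}.

Put $\hat S'_n=S'_n-\mu n$. If $s'$ follows a path on $[n,n')$ and $\mathrm{cost}[n,n')$ is the total cost of its edges, then summing $\hat S'_{i+1}-\hat S'_i=x'_i-\mu$ gives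
\begin{equation}\label{eq:cost}
\hat S'_{n'}-\hat S'_n=\phi(\sigma'_{n'})-\phi(\sigma'_n)-\mathrm{cost}[n,n').
\end{equation}
In particular the letters of a zero-cost closed path have mean $\mu$, and $\hat S'$ takes the same value at two visits of one vertex if the cost between them is zero.

A \emph{simple closed path} is a pair $(\sigma,u)$ of a vertex and a nonempty word such that the path $u$ from $\sigma$ ends at $\sigma$ and the $|u|$ vertices it visits before the end are distinct. Then $|u|\le V$. Let $Z$ be the number of simple closed paths.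

\subsection{Constants and the bulk}
The following integer constants are defined in order, each from the previous ones; apart from the inequalities quoted in the proofs, only this order matters.
\[
\begin{array}{lll}
g=Q(2\Phi+2),\quad W=3g, & \kappa_0=W\kappa_{\max} & \text{(number and total cost of defects)}\\[2pt]
\ell=\mathrm{lcm}(1,\dots,V), & D=\ell(\Phi+\kappa_0),\quad e^*=D+2 & \text{(period, shift, length of a run)}\\[2pt]
L^*=(Z+1)V+Z\ell e^*, & \lambda=g(L^*+1) & \text{(long stretch, cluster of defects)}\\[2pt]
\rho=2\lambda+p, & Y=\max\big(p+\lambda,\,D(D+1)\big) & \text{(margin, depth)}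
\end{array}
\]
Let $n_1=m-K(Y)$. The \emph{bulk} is the interval $[n_0,n_1]$ and the \emph{inner bulk} is $[n_0+\rho,n_1-\rho]$. The only form in which least action is used from here on is the following.

\begin{lemma}[Local minimality]\label{lem:local}
Let $s'$ be stable, with $s'_n\ge s_n-Y$ for $n$ in the bulk and $s'_n\ge s_n$ for all other $n$. Then $s'\ge s$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:deep}, $s'\ge0$. Apply Corollary~\ref{cor:unique}.
\end{proof}

\section{Moving a defect by one period}\label{sec:exchange}

The moves $10\to01$ and $01\to10$ of Example~\ref{ex:p1} are the replacements of $1\cdot0\cdot1$ by $0\cdot1\cdot1$ and by $1\cdot1\cdot0$. In general the two letters $1$ become zero-cost closed paths of equal length, and the $0$ becomes any path joining them.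

\begin{lemma}[Exchange]\label{lem:exchange}
Let $s$ be any stable sequence that follows, from time $t\ge n_0$, a path $c\,y\,c'$, where $c,c'$ are zero-cost closed paths of the same length $k$ and $y$ has cost at most $\kappa$. Let $L=|y|$ and
\[
M=\sum_{0\le i<k}\hat S_{t+i},\qquad M'=\sum_{0\le i<k}\hat S_{t+k+L+i}.
\]
Let $s^\leftarrow$ and $s^\rightarrow$ be obtained by replacing $cyc'$ by $yc'c'$ and by $ccy$. Both are stable.

\textup{(i)} We have $\hat S^\leftarrow_{t+i}=\hat S_{t+k+i}$ and $\hat S^\rightarrow_{t+k+i}=\hat S_{t+i}$ for $0\le i\le k+L$, and $S^\leftarrow_n=S_n$, $S^\rightarrow_n=S_n$ at all other times. Moreover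
\[
s^\leftarrow_n-s_n=\begin{cases}0,&n\le t,\\ M'-M,&n\ge t+k+L,\end{cases}\qquad
s^\rightarrow_n-s_n=\begin{cases}0,&n\le t+k,\\ M-M',&n\ge t+2k+L,\end{cases}
\]
and $|s^\leftarrow-s|,|s^\rightarrow-s|\le k(\Phi+\kappa)$ everywhere. In particular $M-M'$ is an integer of absolute value at most $k(\Phi+\kappa)$.

\textup{(ii)} If $s$ is the shot sequence of $\pi(N)$, the interval $[t,t+2k+L]$ lies in the bulk, $M=M'$ and $k(\Phi+\kappa)\le Y$, then $cy=yc'$.
\end{lemma}

\begin{proof}
The new words are paths with the same endpoints as $cyc'$, so Lemma~\ref{lem:replace} gives stability. By \eqref{eq:cost}, $\hat S_{t+k}=\hat S_t$ and $\hat S_{t+2k+L}=\hat S_{t+k+L}$. The sequence $s^\leftarrow$ reads from time $t$ the word $yc'$ that $s$ reads from time $t+k$, with the same initial value of $\hat S$; so $\hat S^\leftarrow_{t+i}=\hat S_{t+k+i}$ for $0\le i\le k+L$. At $i=k+L$ this says $\hat S^\leftarrow_{t+k+L}=\hat S_{t+k+L}$, and from that time on both sequences have the same letters. The sequence $s^\rightarrow$ agrees with $s$ up to time $t+k$ and then reads the word $cy$ that $s$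 reads from time $t$; so $\hat S^\rightarrow_{t+k+i}=\hat S_{t+i}$ for $0\le i\le k+L$. At $i=k+L$ this says $\hat S^\rightarrow_{t+2k+L}=\hat S_{t+2k+L}$, and the later letters agree. For $0\le n\le k+L$ let
\[
\eta(n)=\sum_{0\le i<n}(\hat S_{t+k+i}-\hat S_{t+i})=\sum_{0\le i<k}(\hat S_{t+n+i}-\hat S_{t+i}),
\]
where the two sums agree because both equal $\sum_{i<n+k}\hat S_{t+i}-\sum_{i<k}\hat S_{t+i}-\sum_{i<n}\hat S_{t+i}$. By the first form, $s^\leftarrow_{t+n}-s_{t+n}=\eta(n)$ and $s^\rightarrow_{t+k+n}-s_{t+k+n}=-\eta(n)$. By the second form, $\eta(k+L)=M'-M$, and $|\eta(n)|\le k(\Phi+\kappa)$ by \eqref{eq:cost}, since the block has total cost at most $\kappa$. This proves (i).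

Under the hypotheses of (ii) both sequences equal $s$ outside the bulk and differ from $s$ by at most $Y$. Lemma~\ref{lem:local} gives $\eta\ge0$ and $-\eta\ge0$. So $\eta$ vanishes, and $\hat S_{t+k+i}=\hat S_{t+i}$ for $0\le i<k+L$; this also holds for $i=k+L$, as noted above. Taking differences, $x_{t+k+i}=x_{t+i}$ for $0\le i<k+L$, that is, $yc'=cy$.
\end{proof}

If $M\ne M'$, one of the two exchanges lowers $s$ by $|M-M'|$ to the right of the block and the other raises it by the same amount; we call them the \emph{lowering} and the \emph{raising} exchange. If $M=M'$, part (ii) says that the path $y$ is no defect at all, in the following sense.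

\begin{lemma}\label{lem:words}
Let $c$ be a closed path at $\sigma$ of length $k\ge1$, let $y$ be a path from $\sigma$, and suppose $cy=yc'$ as words, with $|c'|=k$. Then $c^ey=yc'^{\,e}$ for all $e\ge0$, and the path $y$ is an initial segment of the path $ccc\cdots$ from $\sigma$.
\end{lemma}

\begin{proof}
Induction gives $c^{e+1}y=c^eyc'=yc'^{\,e+1}$. For $ek\ge|y|$ the identity shows that $y$ is a prefix of $c^e$, and a path is determined by its start vertex and word.
\end{proof}

A \emph{run} is a segment $c^e$ of the path of $\pi(N)$, at times in the inner bulk, with $c$ a zero-cost closed path of length $\ell$ and $e\ge e^*$. Its \emph{level} is the sum of $\hat S$ over one period; by \eqref{eq:cost} all periods give the same sum. The next two lemmas follow one scheme: two runs of different levels allow lowering $s$ on the right, so no mechanism for raising it again can exist there.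

\begin{lemma}[Two runs]\label{lem:two}
Let the path of $\pi(N)$ contain $c_1^{e_1}\,y\,c_2^{e_2}$, with runs $c_i^{e_i}$ of levels $M_i$ and $y$ of cost at most $\kappa_0$. If $M_1=M_2$, then $c_1y=yc_2$. If $M_1\ne M_2$, then every edge of $c_2$ is tight.
\end{lemma}

\begin{proof}
The first statement is Lemma~\ref{lem:exchange}(ii) with $k=\ell$ and $\kappa=\kappa_0$, as $\ell(\Phi+\kappa_0)=D\le Y$. Let $\delta=|M_1-M_2|\in[1,D]$, let $t_2$ be the time at which the second run starts, and suppose that $c_2$ has a slack edge. Apply the lowering exchange to the block $c_1yc_2$ around $y$. The result $s^\circ$ is stable, equals $s$ to the left of the block, satisfies $|s^\circ-s|\le D$, equals $s-\delta$ at indices $\ge t_2+\ell$, and has the same edges as $s$ at times $\ge t_2+\ell$. In each of the $\delta\le e_2-2$ periods of $c_2$ that follow time $t_2+\ell$, pick a time $n$ whose edge is slack and increase $S^\circ_{n+1}$ by $1$, leaving all other values of $S^\circ$ unchanged. Call the result $S'$, and let $s'$ be the corresponding sequence that agrees with $s$ on the left. As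 $S'\ge S^\circ$, all right sides of \eqref{eq:F} have not decreased, and the left sides have increased by $1$ only where there was slack; so $s'$ is stable. Each increase raises the sequence by $1$ from index $n+2$ on, so $s'\ge s^\circ\ge s-Y$, and $s'=s$ from the end of the second run on. But $s'_{t_2+\ell}=s_{t_2+\ell}-\delta$, contrary to Lemma~\ref{lem:local}.
\end{proof}

\begin{lemma}[Three runs]\label{lem:three}
Let the path of $\pi(N)$ contain $c_1^{e_1}y_1c_2^{e_2}y_2c_3^{e_3}$, with runs $c_i^{e_i}$ and with $y_1,y_2$ of cost at most $\kappa_0$. Then $c_1y_1=y_1c_2$ or $c_2y_2=y_2c_3$.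
\end{lemma}

\begin{proof}
Let $M_i$ be the levels. By Lemma~\ref{lem:two} it suffices to show $M_1=M_2$ or $M_2=M_3$. Suppose that $\delta=|M_1-M_2|$ and $\delta'=|M_2-M_3|$ are both nonzero; they are integers in $[1,D]$. Let $t_2$ and $s^\circ$ be as in the previous proof, with $y=y_1$. From time $t_2+\ell$ the sequence $s^\circ$ follows $c_2^{e_2-1}y_2c_3^{e_3}$, and $S^\circ=S$ there. Apply the raising exchange $\delta$ times at $y_2$, each time to the two periods adjacent to the current position of $y_2$. By the formulas for $\hat S^\leftarrow$ and $\hat S^\rightarrow$, an exchange removes one period on one side of $y_2$ and adds on the other side a period with the same values of $\hat S$ as its neighbor. So the levels $M_2,M_3$ and the cost of $y_2$ do not change, $y_2$ always moves in the same direction, and periods are available on both sides since $\delta\le D\le\min(e_2,e_3)-2$. Let $s'$ be the result. It is stable and equals $s$ to the left of the block. To the right of the block, $s'-s=-\delta+\delta\delta'\ge0$. Everywhere $s'-s\ge-D-\delta D\ge-Y$. The raising exchanges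 change only indices $>t_2+(e_2-\delta)\ell>t_2+\ell$, so $s'_{t_2+\ell}=s_{t_2+\ell}-\delta$. This contradicts Lemma~\ref{lem:local}.
\end{proof}

\section{Boundedly many defects}\label{sec:defects}

Lemma~\ref{lem:three} limits the number of defects that are separated by runs. It remains to treat defects that are close together, and to find runs between defects that are far apart.

\subsection{Costs do not cluster}
Where the cost is large, $S$ falls behind its greedy continuation. This gap is a way of raising, and lowering is free: one may always decrease $S$ by $1$ from some time on.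

\begin{lemma}\label{lem:cluster}
For every $\tau$ in the inner bulk, $\mathrm{cost}[\tau,\tau+\lambda)<2\Phi+2$.
\end{lemma}

\begin{proof}
Suppose the cost is at least $2\Phi+2$. Let $G$ equal $S$ on the window $[\tau-p+1,\tau]$ and be greedy at all $n>\tau$. By comparison $G\ge S$. By Lemma~\ref{lem:rate} and \eqref{eq:cost}, for $n\ge\tau+\lambda$,
\[
G_n-S_n=\big(G_n-S_\tau-\mu(n-\tau)\big)-\big(\hat S_n-\hat S_\tau\big)\ge-\Phi-\Phi+\mathrm{cost}[\tau,n)\ge2 .
\]
Define $S'_n=S_n$ for $n\le\tau-p$, $S'_n=S_n-1$ for $\tau-p<n\le\tau$, and $S'_n=G_n-1$ for $n>\tau$, and let $s'$ be the corresponding sequence that agrees with $s$ on the left. Then \eqref{eq:F} holds for all $n\ge1$. For $n\le\tau-p$ nothing has changed. For $\tau-p<n\le\tau$ we have $S'_n=S_n-1\le F(S_{n-1}-1,\dots,S_{n-p}-1)\le F(S'_{n-1},\dots,S'_{n-p})$. For $n>\tau$ it holds with equality, because $S'=G-1$ at all times $>\tau-p$. So $s'$ is stable. (It tends to infinity, which is permitted.)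

Let $v_n=s_n-s'_n$, so $v_{n+1}-v_n=S_n-S'_n$. Then $v_n=0$ for $n\le\tau-p+1$ and $v_{\tau+1}=p$. The increments are at most $1$ for all $n$, since $G\ge S$, and at most $-1$ for $n\ge\tau+\lambda$. Hence $v_n\le p+\lambda\le Y$ for all $n$, and $v_n\le0$ for $n\ge\tau+2\lambda+p$. As $\rho=2\lambda+p$, all indices with $v_n>0$ lie in the bulk. Lemma~\ref{lem:local} gives $v\le0$, contrary to $v_{\tau+1}=p$.
\end{proof}

\subsection{Zero-cost stretches are almost periodic}
The zero-cost edges may form many cycles through a common vertex, so a zero-cost path of $\mathcal G$ need not be periodic. The path of $\pi(N)$, however, cannot leave a cycle and come back to it.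

\begin{lemma}\label{lem:zero}
If the path of $\pi(N)$ has zero cost on a time interval $I$ in the inner bulk, then its word on $I$ is $z_0u_1^{j_1}z_1\cdots u_q^{j_q}z_q$ with $q\le Z$, $|z_i|\le V$, and the $u_i$ zero-cost simple closed paths. If $|I|>L^*$, then $I$ contains a run.
\end{lemma}

\begin{proof}
We claim that if a simple closed path $(\sigma,u)$ is traversed within $I$ from two times $t_1<t_2$, then the word read between $t_1$ and $t_2$ is a power of $u$. By simplicity $\sigma$ is not visited strictly between $t_1$ and $t_1+|u|$, so $t_2\ge t_1+|u|$, and the word read from $t_1$ is $uyu$ with $y$ a possibly empty closed path at $\sigma$. Apply Lemma~\ref{lem:exchange}(ii) with $c=c'=u$ and $\kappa=0$. Here $M=M'$, since $\hat S_{t_2+i}=\hat S_{t_1+i}$ for $0\le i<|u|$ by \eqref{eq:cost}, and $|u|\Phi\le\ell\Phi\le D\le Y$. So $uy=yu$. By Lemma~\ref{lem:words} the path $y$ is an initial segment of $uuu\cdots$, which visits $\sigma$ only after multiples of $|u|$ steps. As $y$ ends at $\sigma$, it is a power of $u$.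

Now scan $I$ from the left. If at least $V$ letters remain at the current time $\tau$, two of the $V+1$ vertices $\sigma_\tau,\dots,\sigma_{\tau+V}$ coincide. Let $\tau_2$ be the smallest time with $\sigma_{\tau_2}=\sigma_{\tau_1}$ for some $\tau\le\tau_1<\tau_2$. The word on $[\tau,\tau_1)$ has length less than $V$, and a simple closed path $(\sigma,u)$ is traversed on $[\tau_1,\tau_2)$. By the claim, the word from $\tau_1$ to the end of the last traversal of $(\sigma,u)$ in $I$ is a power of $u$. Continue the scan from there. Since $(\sigma,u)$ does not occur again, there are at most $Z$ such steps, and the fewer than $V$ letters left at the end form $z_q$.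

If $|I|>L^*=(Z+1)V+Z\ell e^*$, some $u_i^{j_i}$ has length greater than $\ell e^*$. As $|u_i|\le V$ divides $\ell$, it contains $c^{e^*}$ with $c=u_i^{\ell/|u_i|}$.
\end{proof}

\subsection{Counting costly edges}

\begin{lemma}\label{lem:few}
The path of $\pi(N)$ has fewer than $W$ costly edges at times in the inner bulk.
\end{lemma}

\begin{proof}
Otherwise let $\tau_1<\dots<\tau_W$ be the times of the first $W$ of them, and call the zero-cost stretch strictly between $\tau_i$ and $\tau_{i+1}$ \emph{long} if its length exceeds $L^*$. Suppose that three stretches are long. By Lemma~\ref{lem:zero} each contains a run, so the path contains $c_1^{e^*}y_1c_2^{e^*}y_2c_3^{e^*}$, where each of $y_1,y_2$ contains a costly edge and has cost at most $W\kappa_{\max}=\kappa_0$. By Lemma~\ref{lem:three}, $c_iy_i=y_ic_{i+1}$ for some $i\in\{1,2\}$. By Lemma~\ref{lem:words} the path $y_i$ uses only edges of $c_i$, which have zero cost, a contradiction.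

So at most two stretches are long, and they cut $\tau_1,\dots,\tau_W$ into at most three groups. As $W=3g$, one group contains $g$ consecutive costly edges whose successive times differ by at most $L^*+1$. They lie in $[\tau,\tau+\lambda)$, where $\tau$ is the first of these times, and have total cost at least $g/Q=2\Phi+2$. This contradicts Lemma~\ref{lem:cluster}.
\end{proof}

\section{The factorization}\label{sec:proof}

We prove Theorem~\ref{thm:main}, Theorem~\ref{thm:refined}(a) and the upper bounds of Theorem~\ref{thm:refined}(b) together, by constructing a factorization \eqref{eq:factor} with $w_4=\chi$, with $w_2$ of mean $\mu$, with $w_2,\dots,w_5$ of bounded length over $\{-B,\dots,B\}$, and with $|w_1|\le\nu_N+O(1)$ for $N\geq 3$. There are finitely many words of bounded length over a finite alphabet, and $\nu_N$ is given by Lemma~\ref{lem:letters}, so this suffices. The letters of $\chi$ are $0$ or $1$ and sum to $\lfloor Q\mu\rfloor=P$, so $\chi$ has mean $\mu$.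

\medskip\noindent\emph{Degenerate cases.} Suppose that $N<\max(3,r+r_1)$ or that the inner bulk is empty. Let $w_1$ be the prefix of $\Delta^2s$ up to its last nonzero letter, $w_2=w_4=\chi$, $a=b=0$, and let $w_3,w_5$ be empty. The first case concerns finitely many $N$, so $|w_1|=O(1)$. In the second case $m<n_0+2\rho+K(Y)$, so $|w_1|=m+p+1\le\nu_N+O(1)$.

\medskip\noindent\emph{Reduction to two runs.} Now let the inner bulk be nonempty. By Lemma~\ref{lem:few} it consists of fewer than $W$ costly edges, of total cost at most $\kappa_0$, and at most $W$ zero-cost stretches. Decompose each stretch by Lemma~\ref{lem:zero}. A power $u^j$ of length at least $\ell e^*$ is written as $c^eu^{j'}$ with $c=u^{\ell/|u|}$, $e\ge e^*$ and $|u^{j'}|<\ell$. Collecting everything except the runs $c^e$ into words $y_i$, the inner bulk reads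
\begin{equation}\label{eq:parse}
y_0\,c_1^{e_1}\,y_1\,c_2^{e_2}\cdots c_q^{e_q}\,y_q,\qquad\sum_i|y_i|\le W(L^*+1),
\end{equation}
since each stretch contributes at most $(Z+1)V+Z\ell e^*=L^*$ letters to the $y_i$. Suppose $c_iy_i=y_ic_{i+1}$ for some $1\le i<q$. Then Lemma~\ref{lem:words} gives
\[
c_i^{e_i}\,y_i\,c_{i+1}^{e_{i+1}}\,y_{i+1}=c_i^{e_i+e_{i+1}}\,(y_iy_{i+1}),
\]
which is a parsing \eqref{eq:parse} of the same path with one run fewer and the same $\sum|y_i|$. Repeat this merging as long as possible. At the end $q\le2$ by Lemma~\ref{lem:three}, and if $q=2$ then $c_1y_1\ne y_1c_2$.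

\medskip\noindent\emph{The words.} Let $w_1=x_{-p}\cdots x_{n_0+\rho-1}\,y_0$, so $|w_1|\le n_0+O(1)=\nu_N+O(1)$. Let $z=x_{n_1-\rho+1}\cdots x_m$, of length $K(Y)+\rho$. If $q=0$, take $w_2=w_4=\chi$, $a=b=0$, $w_3$ empty and $w_5=z$. If $q=1$, take $w_2=c_1$, $a=e_1$, $w_3=y_1$, $w_4=\chi$, $b=0$, $w_5=z$; the word $c_1$ has mean $\mu$ by \eqref{eq:cost}.

Let $q=2$. By Lemma~\ref{lem:two} every edge of $c_2$ is tight. The base vertex of the closed path $c_2$ is the suffix of length $p-1$ of every high power of $c_2$, so each window of $p$ letters of the bi-infinite word $\cdots c_2c_2c_2\cdots$ is an edge of $c_2$. An integer sequence $G$ with this word as its sequence of differences is therefore a greedy orbit with $G_{n+\ell}=G_n+\mu\ell$. By Lemma~\ref{lem:rigid} the bi-infinite word is $\cdots\chi\chi\chi\cdots$. Since $\mu\ell=P\ell/Q$ is an integer and $P,Q$ are coprime, $Q$ divides $\ell$. Hence $\chi=\chi'\chi''$ and $c_2=(\chi''\chi')^{\ell/Q}$ for some words $\chi',\chi''$, and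
\[
c_2^{e_2}=\chi''\,\chi^{\,e_2\ell/Q-1}\,\chi' .
\]
Take $w_2=c_1$, $a=e_1$, $w_3=y_1\chi''$, $w_4=\chi$, $b=e_2\ell/Q-1$ and $w_5=\chi'y_2z$. This completes the proof. \hfill$\square$

\begin{remark}
The two runs play different roles. The lowering exchange at $y_1$ lowers $s$ on its right, so a slack edge is excluded only in the second run. The argument identifies $w_2$ only as a zero-cost closed path of $\mathcal G$ or as $\chi$.
\end{remark}

\section{The length of the prefix is optimal}\label{sec:optimal}

Let $p\ge2$. We prove the lower bound in Theorem~\ref{thm:refined}(b) by showing that up to index $L_N-O(1)$ the letters decay geometrically, which excludes long periodic factors. Single letters may be small by cancellation between roots, so we bound from below the maximum over $p-1$ consecutive letters.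

Let $\beta_i=\alpha_i-\alpha_{i-1}$ for $i\ge1$. By \eqref{eq:alpha}, $\beta_i=\sum_\zeta\tilde q_\zeta(i)\zeta^i$ with $\tilde q_\zeta(i)=q_\zeta(i)-\zeta^{-1}q_\zeta(i-1)$. The leading coefficient of $q_\zeta$ is multiplied by $1-\zeta^{-1}\ne0$, so $\deg\tilde q_\zeta=m_\zeta-1$. Pick a root $\zeta_0$ with $|\zeta_0|=\varrho$ and $m_{\zeta_0}=d$, and let $\mathcal E$ be the shift $(\mathcal E\beta)_i=\beta_{i+1}$. For a polynomial $q$, the operator $\mathcal E-\zeta$ maps $q(i)\omega^i$ to $(\omega q(i+1)-\zeta q(i))\omega^i$. If $\omega=\zeta$ this lowers the degree of the polynomial by one (and kills constants); if $\omega\ne\zeta$ it preserves the degree. So $\prod_{\zeta\ne\zeta_0}(\mathcal E-\zeta)^{m_\zeta}$ maps $\beta$ to $q^*(i)\zeta_0^i$ with $\deg q^*=d-1$. This operator has order $p-1-d\le p-2$, so $q^*(i)\zeta_0^i$ is a fixed linear combination of $\beta_i,\dots,\beta_{i+p-2}$. Hence there are constants $\epsilon_0>0$ and $i_0\ge1$ with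
\[
\max_{0\le t\le p-2}|\beta_{i+t}|\ge\epsilon_0\,i^{d-1}\varrho^i\qquad(i\ge i_0).
\]
We enlarge $i_0$ so that $i^{d-1}\varrho^i$ is decreasing on $[i_0,\infty)$.

Put $U_i=Ni^{d-1}\varrho^i$ and $X_i=\max_{0\le t\le p-2}|x_{i+t}|$. By \eqref{eq:x}, $x_i=N\beta_{i+2}-h_0\alpha_{i+2}+E_i$ with $|E_i|\le C_0$. By \eqref{eq:alpha}, $N|\alpha_{i+t}|=O(U_i)$ for $i\ge1$ and $1\le t\le p$, and by \eqref{eq:height}, $h_0/N\le\sqrt{2\Lambda/N}\to0$. Therefore $X_i\ge\epsilon_0\varrho^2U_i-O(N^{-1/2})U_i-C_0$ for $i\ge i_0$, and there are constants $\epsilon>0$ and $C_1$ such that for all large $N$ and all $i\ge i_0$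
\[
\epsilon U_i-C_1\le X_i\le C_1U_i+C_1 .
\]
Choose an integer $T_0\ge1$ with $C_1(1+T)^{d-1}\varrho^T\le\epsilon/2$ for $T\ge T_0$. Since $i+T\le i(1+T)$, we have $U_{i+T}\le(1+T)^{d-1}\varrho^TU_i$, so $X_{i+T}\le\frac\epsilon2U_i+C_1$ for $T\ge T_0$. Consequently
\begin{equation}\label{eq:decay}
X_{i+T}<X_i\qquad\text{if } i\ge i_0,\ U_i>4C_1/\epsilon,\ T\ge T_0 .
\end{equation}
By \eqref{eq:LN} with $t=-C_2$, $U_{L_N-C_2}=\big((L_N-C_2)/\log N\big)^{d-1}\varrho^{-C_2}$, and $(L_N-C_2)/\log N\to1/\log(1/\varrho)>0$ as $N\to\infty$. So for a suitable constant $C_2$ and all large $N$ we have $U_{L_N-C_2}>4C_1/\epsilon$, and by monotonicity $U_i>4C_1/\epsilon$ on the set $I$ of integers in $[i_0,L_N-C_2]$.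

Let $C\ge1$ be given. A factor of $\Delta^2s$ has \emph{period} $k$ if its letters at distance $k$ are equal. We claim that a factor with a period $k\le C$ occupies fewer than $T_0+C+p$ indices of $I$. Otherwise let $i$ be the first of these indices and $T$ a multiple of $k$ in $[T_0,T_0+C]$. The windows $x_i\cdots x_{i+p-2}$ and $x_{i+T}\cdots x_{i+T+p-2}$ lie in the factor and are equal, so $X_{i+T}=X_i$, contrary to \eqref{eq:decay}.

In a factorization \eqref{eq:factor} with $|w_2|,\dots,|w_5|\le C$, each of $w_2^a$, $w_4^b$, $0^\omega$ is empty or has a period at most $C$, and $w_3,w_5$ occupy at most $2C$ indices. All other indices of $I$ belong to $w_1$, so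
\[
|w_1|\ge|I|-3(T_0+C+p)-2C\ge L_N-C'
\]
with $C'=i_0+C_2+1+3(T_0+C+p)+2C$, for all $N\ge N_0$. This completes the proof of Theorem~\ref{thm:refined}. \hfill$\square$

\begin{thebibliography}{1}

\bibitem{source}
\emph{On the emergence of regularities on one-dimensional decreasing sandpiles},
\texttt{https://halshs.\allowbreak archives-ouvertes.fr/\allowbreak halshs-02884875v1/\allowbreak file/\allowbreak S0304397520303601.pdf}

\end{thebibliography}
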